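
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Separating vectors and finite-dimensional extensions of operators}

\begin{abstract}
An operator $T$ on Hilbert space has property $(S_n)$ if every extension of $T$ by an operator on an $n$-dimensional space has a separating vector. We show that, for every $n\ge 0$, some operator has property $(S_j)$ exactly for $j\le n$; in particular $(S_n)$ does not imply $(S_{n+1})$ for any $n\ge2$. For each nilpotent $C$ on $\mathbb C^{n+1}$ with at most two Jordan blocks, such an operator can be chosen so that one of its extensions by $C$ has no separating vector. Conversely, if $T$ has $(S_n)$ and $C$ acts on $\mathbb C^{n+1}$ and has an eigenspace of dimension at least three, then every extension of $T$ by $C$ has a separating vector.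
\end{abstract}


\section{The question and the answer}

Let $H$ be an infinite-dimensional separable complex Hilbert space. For $T\in B(H)$ let $W(T)$ be the weakly closed unital subalgebra of $B(H)$ generated by $T$. A vector $x$ is \emph{separating} for an algebra $\mathcal A$ of bounded operators if the map $A\mapsto Ax$ is injective on $\mathcal A$. We say that $T$ has a separating vector if $W(T)$ has one; then every $A\in W(T)$ can be recovered from the single vector $Ax$.

On a finite-dimensional space every operator has a separating vector (Lemma~\ref{lem:facts}(b)). In infinite dimensions this fails, and a simple obstruction is the following. Write $y\otimes\varphi$ for the operator $x\mapsto\varphi(x)y$. Suppose that $W(T)$ contains $e\otimes\varphi$ and $e\otimes\psi$, with the same $e\neq0$ and linearly independent $\varphi,\psi$. Given any $x$, choose $(c,c')\ne(0,0)$ with $c\varphi(x)+c'\psi(x)=0$; the nonzero operator $e\otimes(c\varphi+c'\psi)$ kills $x$. So $T$ has no separating vector. This is the only obstruction used in this paper.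

\subsection*{Extensions}
An operator $S$ is an \emph{extension} of $T\in B(H)$ by $C\in B(N)$ if
\[
S=\begin{pmatrix} T & B\\ 0 & C\end{pmatrix}\quad\text{on } H\oplus N
\]
for some bounded $B:N\to H$. It is an $n$-dimensional extension if $\dim N=n$. The operator $T$ has property $(S_n)$ if every $n$-dimensional extension of $T$, with arbitrary $B$ and $C$, has a separating vector. For $n=0$ this means that $T$ itself has a separating vector.

If $B=0$ and $T$ has a separating vector, nothing can go wrong: when $x$ is separating for $W(T)$ and $y$ for $W(C)$, then $x+y$ is separating for $W(T\oplus C)$ (Lemma~\ref{lem:facts}(c)). The property $(S_n)$ measures how well $T$ resists the coupling $B$. An example of Wogen shows that $(S_1)$ does not imply $(S_2)$. Question~3 of \cite{SV} asks: \emph{if $T$ has property $(S_n)$ with $n\ge2$, does it have property $(S_{n+1})$?}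

Which answer should one expect? If $S$ is an extension of $T$ by $C$ on an $(n+1)$-dimensional space $N$, then for each $C$-invariant hyperplane $M\subset N$ the restriction of $S$ to $H\oplus M$ is an $n$-dimensional extension of $T$, hence has a separating vector. When $C$ has sufficiently many invariant hyperplanes, one hopes to play these vectors off against each other. This works if some eigenspace of $C$ has dimension at least three (Theorem~\ref{thm:B}). But a single Jordan block, for instance, has only one invariant hyperplane, and then little information is gained. It turns out that the answer is negative for every $n\ge2$. If $C$ has only one eigenvalue, the failure is possible exactly when the eigenspace has dimension at most two.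

\subsection*{Results}
Let $J_r$ be the nilpotent Jordan block of size $r$, acting on the zero space if $r=0$.

\begin{theorem}\label{thm:A}
Let $p\ge1$, $0\le q\le p$ and $n=p+q-1$. There is an operator $T$ on an infinite-dimensional separable Hilbert space which has $(S_n)$, while some extension of $T$ by $J_q\oplus J_p$, an $(n+1)$-dimensional extension, has no separating vector.
\end{theorem}

\begin{proposition}[Monotonicity]\label{prop:mono}
If $T$ has $(S_n)$, then $T$ has $(S_j)$ for all $0\le j\le n$.
\end{proposition}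

Hence the operator in Theorem~\ref{thm:A} has $(S_j)$ if and only if $j\le n$. With $p=n+1$ and $q=0$ this answers the question.

\begin{corollary}\label{cor:answer}
For every $n\ge0$ there is an operator which has $(S_j)$ exactly for $0\le j\le n$ and for which some extension by $J_{n+1}$ has no separating vector. In particular, for every $n\ge2$, property $(S_n)$ does not imply property $(S_{n+1})$.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $T$ have $(S_n)$, let $\dim N=n+1$, and let $C\in B(N)$ satisfy $\dim\ker(C-\lambda)\ge3$ for some $\lambda$. Then every extension of $T$ by $C$ has a separating vector.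
\end{theorem}

\begin{corollary}\label{cor:class}
Let $n\ge0$ and let $C$ act on $\mathbb C^{n+1}$ with $\sigma(C)=\{\lambda\}$. Every extension by $C$ of every operator with $(S_n)$ has a separating vector if and only if $\dim\ker(C-\lambda)\ge3$.
\end{corollary}

Section~\ref{sec:prelim} recalls the facts we use and proves monotonicity; Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Section~\ref{sec:model} introduces a model operator, and Section~\ref{sec:mech} shows on the smallest cases how finite chains of vectors attached to it destroy separating vectors, and how another chain prevents this. Sections~\ref{sec:fail}--\ref{sec:Sn} prove Theorem~\ref{thm:A}, and Section~\ref{sec:concl} draws the conclusions.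

\section{Preliminaries and monotonicity}\label{sec:prelim}

All spaces are Hilbert spaces, possibly with an equivalent norm. A net $A_\iota$ converges to $A$ in the weak operator topology (WOT) if $\varphi(A_\iota x)\to\varphi(Ax)$ for all vectors $x$ and all bounded functionals $\varphi$. This does not change if the norm is replaced by an equivalent one. We write $X=\mathcal M_0\dotplus\mathcal M_1$ for a topological direct sum of closed subspaces; a closed subspace and a finite-dimensional one with intersection $\{0\}$ always form such a sum. The algebra $W(S)$ is the WOT closure of the polynomials in $S$; it is closed in norm.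

\begin{lemma}\label{lem:facts}
Let $S$ be a bounded operator on $X$.
\begin{enumerate}
\item[(a)] If $A\in W(S)$, then $AS=SA$. If moreover $\mathcal M$ is closed and $S$-invariant, then $A\mathcal M\subset\mathcal M$ and $A|_{\mathcal M}\in W(S|_{\mathcal M})$.
\item[(b)] If $\dim X<\infty$, then $S$ has a separating vector.
\item[(c)] If $X=\mathcal M_0\dotplus\mathcal M_1$ with $S$-invariant $\mathcal M_i$, and $y_i$ is separating for $W(S|_{\mathcal M_i})$, then $y_0+y_1$ is separating for $W(S)$.
\item[(d)] If $G:X\to Y$ is bounded and invertible and $x$ is separating for $W(S)$, then $Gx$ is separating for $W(GSG^{-1})$.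
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f_\iota(S)\to A$ in WOT with polynomials $f_\iota$. Commutation with $S$ passes to the limit. The space $\mathcal M$ is weakly closed and invariant under each $f_\iota(S)$, so $A\mathcal M\subset\mathcal M$; since bounded functionals on $\mathcal M$ extend to $X$, $f_\iota(S|_{\mathcal M})\to A|_{\mathcal M}$.

(b) There is a vector $y$ whose local minimal polynomial is the minimal polynomial of $S$. Here $W(S)$ consists of polynomials in $S$, and $f(S)y=0$ implies that the minimal polynomial divides $f$, so $f(S)=0$.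

(c) If $A\in W(S)$ and $A(y_0+y_1)=0$, then $Ay_0=Ay_1=0$ because $Ay_i\in\mathcal M_i$. By (a), $A|_{\mathcal M_i}\in W(S|_{\mathcal M_i})$, so $A|_{\mathcal M_i}=0$ for $i=0,1$.

(d) $W(GSG^{-1})=G\,W(S)\,G^{-1}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mono}]
Let $j<n$ and let $S'$ be a $j$-dimensional extension of $T$. Take $|\mu|>\|S'\|$. Then $U=S'\oplus\mu I_{n-j}$ is an $n$-dimensional extension of $T$, so it has a separating vector $(x,y)$. Since $\mu^{-r}U^r\to0\oplus I$ in norm as $r\to\infty$, the operators $0\oplus I$ and $I\oplus0$ belong to $W(U)$. Hence $f(S')\oplus0=f(U)(I\oplus0)\in W(U)$ for all polynomials $f$, and so $W(S')\oplus0\subset W(U)$. If $A\in W(S')$ and $Ax=0$, then $A\oplus0\in W(U)$ kills $(x,y)$, so $A=0$. Thus $x$ is separating for $W(S')$.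
\end{proof}

\section{Extensions by operators with a large eigenspace}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S$ be an extension of $T$ by $C$, and let $\mathcal E=\{f\in N^*: f\circ C=\lambda f\}$ be the eigenspace of the transpose of $C$. Then $\dim\mathcal E=\dim\ker(C-\lambda)\ge3$. For $0\ne f\in\mathcal E$ the hyperplane $M_f=\ker f$ is $C$-invariant, so $S_f=S|_{H\oplus M_f}$ is an $n$-dimensional extension of $T$. It has a separating vector $x_f=h_f+u_f$ with $h_f\in H$, $u_f\in M_f$.

Suppose that $S$ has no separating vector. Then for each $0\ne f\in\mathcal E$ there is $0\neq A_f\in W(S)$ with $A_fx_f=0$. By Lemma~\ref{lem:facts}(a), $A_f|_{H\oplus M_f}\in W(S_f)$, and since $x_f$ is separating,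
\begin{equation}\label{eq:Af}
A_f|_{H\oplus M_f}=0 \qquad(0\ne f\in\mathcal E).
\end{equation}

Fix $f$. The space $\{g\in\mathcal E: g(u_f)=0\}$ has dimension at least $2$; this is where $\dim\mathcal E\ge3$ is used. So it contains some $f'\notin\mathbb Cf$. Then $u_f\in M_{f'}$, that is, $x_f\in H\oplus M_{f'}$, and \eqref{eq:Af} for $f'$ gives $A_{f'}x_f=0$. As $A_{f'}|_{H\oplus M_f}\in W(S_f)$, it follows that $A_{f'}=0$ on $H\oplus M_f$. Also $A_{f'}=0$ on $H\oplus M_{f'}$ by \eqref{eq:Af}. The two distinct hyperplanes span $N$, so $A_{f'}=0$, a contradiction.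
\end{proof}

\begin{remark}\label{rem:scalar}
The proof uses only that the extensions of $T$ by the restrictions $C|_{M_f}$ have separating vectors. By induction on $r$, if $T$ has $(S_2)$, then every extension of $T$ by $\lambda I_r$ has a separating vector, for all $r\ge1$: for $r\le2$ this follows from $(S_2)$ and monotonicity, and for $r\ge3$ all restrictions in the proof are $\lambda I_{r-1}$. So the analogue of the question for scalar $C$ has a positive answer. With $(S_1)$ in place of $(S_2)$ this fails already for $r=2$, by Theorem~\ref{thm:A} with $p=q=1$.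
\end{remark}

Theorem~\ref{thm:B} tells us where to look for counterexamples: $C$ must have at most two Jordan blocks for each eigenvalue. If there is only one eigenvalue, which we may take to be $0$, then up to similarity $C=J_q\oplus J_p$.

\section{The model operator and its nilpotent extensions}\label{sec:model}

Fix
\[
a_k=2^{-k},\qquad \lambda_k=a_k^2=4^{-k}\qquad(k\in\mathbb N=\{1,2,\dots\}).
\]
For $K\subset\mathbb N$ let $H_K$ be the Hilbert space with orthonormal basis $e$, $e_k$, $\tilde e_k$ ($k\in K$); we regard it as a subspace of $H_{\mathbb N}$. Define $D_K\in B(H_K)$ by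
\[
D_Ke=0,\qquad D_Ke_k=\lambda_ke_k+a_ke,\qquad D_K\tilde e_k=\lambda_k\tilde e_k .
\]
It is the sum of a diagonal operator and an operator of rank at most one, and $D_K=D_{\mathbb N}|_{H_K}$. With respect to $\mathbb Ce\oplus\overline{\mathrm{span}}\{e_k,\tilde e_k\}$ it is block triangular; its diagonal blocks are $0$ and the diagonal operator with $e_k\mapsto\lambda_ke_k$, $\tilde e_k\mapsto\lambda_k\tilde e_k$. So
\begin{equation}\label{eq:spec}
\sigma(D_K)\subset\{0\}\cup\{\lambda_k:k\in K\}.
\end{equation}
For $k\in K$, eigenvectors for $\lambda_k$ are $\tilde e_k$ and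
\[
v_k=e_k+a_k^{-1}e,\qquad D_Kv_k=\lambda_ke_k+a_ke=\lambda_kv_k .
\]
Note that $a_kv_k\to e$ as $k\to\infty$: the eigenvectors $v_k$ accumulate in the direction $e$. The vectors $\tilde e_k$ have the same eigenvalues but no coupling to $e$; their purpose will appear in Section~\ref{sec:mech}.

We attach a finite-dimensional space to $H_K$. Let $X=H_K\dotplus N$ with $\dim N<\infty$, let $C\in B(N)$ and let $\beta:N\to H_K$ be linear. The \emph{operator with data $(K,N,C,\beta)$} is $S\in B(X)$ given by
\begin{equation}\label{eq:data}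
S|_{H_K}=D_K,\qquad Sv=Cv+\beta(v)\quad(v\in N).
\end{equation}
We write $e^*,e_k^*,\tilde e_k^*$ for the coordinate functionals of $H_K$, extended by $0$ on $N$, and
\[
b_v(k)=e_k^*(\beta(v)),\qquad \tilde b_v(k)=\tilde e_k^*(\beta(v)),\qquad s(v)=e^*(\beta(v)).
\]
Thus $(b_v(k))_k,(\tilde b_v(k))_k\in\ell^2$. We call $y_1,\dots,y_r\in N$ a \emph{chain of length $r$ attached at} $y\in H_K$ if
\[
Sy_1=y,\qquad Sy_j=y_{j-1}\quad(2\le j\le r),
\]
that is, $Cy_1=0$, $\beta(y_1)=y$, and $Cy_j=y_{j-1}$, $\beta(y_j)=0$ for $j\ge2$.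

\subsection{Polynomials in $S$}
For a polynomial $f=\sum_lf_lz^l$ put $f^{[j]}(z)=\sum_{l\ge j}f_lz^{l-j}$. Then
\begin{equation}\label{eq:shift}
f(z)=\sum_{l<j}f_lz^l+z^jf^{[j]}(z),\qquad (f^{[i]})^{[j]}=f^{[i+j]}.
\end{equation}
Since $D_K^re_k=\lambda_k^re_k+a_k\lambda_k^{r-1}e$ for $r\ge1$, we have $f(D_K)e_k=f(\lambda_k)e_k+a_kf^{[1]}(\lambda_k)e$. Also $f(D_K)e=f_0e$. Hence, for $x\in H_K$,
\begin{equation}\label{eq:poly}
\tilde e_k^*(f(D_K)x)=f(\lambda_k)\tilde e_k^*(x),\qquad
e^*(f(D_K)x)=f_0e^*(x)+\sum_{k\in K}a_kf^{[1]}(\lambda_k)\,e_k^*(x).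
\end{equation}
For $v\in N$, induction gives $S^rv=C^rv+\sum_{i=0}^{r-1}D_K^{\,r-1-i}\beta(C^iv)$. Multiplying by $f_r$ and summing over $r$ we get
\begin{equation}\label{eq:fS}
f(S)v=f(C)v+\sum_{i\ge0}f^{[i+1]}(D_K)\,\beta(C^iv).
\end{equation}
For the $j$-th vector $y_j$ of a chain attached at $y$, the sum is the single term $f^{[j]}(D_K)y$. So each further step along a chain costs one more shift $f\mapsto f^{[1]}$.

\subsection{Eigenfunctionals and spectral idempotents}

\begin{lemma}\label{lem:omega}
Let $S$ have data $(K,N,C,\beta)$ with $C$ nilpotent. For $k\in K$ define functionals on $X$ by $\omega_k|_{H_K}=e_k^*|_{H_K}$, $\tilde\omega_k|_{H_K}=\tilde e_k^*|_{H_K}$ and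
\[
\omega_k(v)=\sum_{i\ge0}\lambda_k^{-i-1}b_{C^iv}(k),\qquad
\tilde\omega_k(v)=\sum_{i\ge0}\lambda_k^{-i-1}\tilde b_{C^iv}(k)\qquad(v\in N).
\]
Then $\omega_k\circ S=\lambda_k\omega_k$ and $\tilde\omega_k\circ S=\lambda_k\tilde\omega_k$.
\end{lemma}

\begin{proof}
The sums are finite as $C$ is nilpotent. On $H_K$ we have $e_k^*\circ D_K=\lambda_ke_k^*$. For $v\in N$,
\[
\omega_k(Sv)=\omega_k(Cv)+b_v(k)=\sum_{i\ge0}\lambda_k^{-i-1}b_{C^{i+1}v}(k)+b_v(k)=\lambda_k\omega_k(v).
\]
The argument for $\tilde\omega_k$ is the same with $\tilde e_k^*$, $\tilde b$ in place of $e_k^*$, $b$.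
\end{proof}

For a chain $y_1,\dots,y_r$ attached at $y$, only $i=j-1$ contributes to $\omega_k(y_j)$ and $\tilde\omega_k(y_j)$, so
\begin{equation}\label{eq:chain}
\omega_k(y_j)=\lambda_k^{-j}e_k^*(y),\qquad \tilde\omega_k(y_j)=\lambda_k^{-j}\tilde e_k^*(y).
\end{equation}

\begin{lemma}\label{lem:Pk}
Let $S$ have data $(\mathbb N,N,C,\beta)$ with $C$ nilpotent. Then for every $k\ge 1$
\[
P_k:=v_k\otimes\omega_k+\tilde e_k\otimes\tilde\omega_k\in W(S).
\]
\end{lemma}

\begin{proof}
The idea is that of power iteration: the largest eigenvalue dominates the powers of $S$.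

Since $Sv_k=\lambda_kv_k$ and $S\tilde e_k=\lambda_k\tilde e_k$, Lemma~\ref{lem:omega} gives $SP_k=P_kS=\lambda_kP_k$. From $\omega_k(v_k)=\tilde\omega_k(\tilde e_k)=1$ and $\omega_k(\tilde e_k)=\tilde\omega_k(v_k)=0$ we get $P_k^2=P_k$. For $j\ne k$ we have $\lambda_jP_jP_k=P_jSP_k=\lambda_kP_jP_k$, so $P_jP_k=0$.

Put $R_k=S(I-P_1-\dots-P_k)$ and $R_0=S$. We claim that $R_k$ has spectral radius at most $\lambda_{k+1}$. The space $H_{\mathbb N}$ is $R_k$-invariant and
\[
H_{\mathbb N}=\mathrm{span}\{v_j,\tilde e_j:j\le k\}\dotplus H_{\{j>k\}} .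
\]
On the first summand $R_k=0$; on the second all $P_j$ with $j\le k$ vanish, so $R_k=D_{\{j>k\}}$. The compression of $R_k$ to $N$ is $C$, because each $SP_j=\lambda_jP_j$ has range in $H_{\mathbb N}$. So $R_k$ is block triangular with respect to $H_{\mathbb N}\dotplus N$, and by \eqref{eq:spec} $\sigma(R_k)\subset\{0\}\cup\{\lambda_j:j>k\}$.

For $k\ge1$ we have $R_{k-1}=R_k+\lambda_kP_k$ and $R_kP_k=P_kR_k=0$. Hence $R_{k-1}^r=R_k^r+\lambda_k^rP_k$ for $r\ge1$, and $\lambda_k^{-r}R_k^r\to0$ in norm as $r\to\infty$, since $\lambda_{k+1}<\lambda_k$. Thus $\lambda_k^{-r}R_{k-1}^r\to P_k$. If $P_1,\dots,P_{k-1}\in W(S)$, then $R_{k-1}\in W(S)$ and so $P_k\in W(S)$. The lemma follows by induction.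
\end{proof}

\section{The mechanism in the smallest cases}\label{sec:mech}

Put
\[
a^{\mathrm{od}}=\sum_{k\text{ odd}}a_ke_k,\qquad a^{\mathrm{ev}}=\sum_{k\text{ even}}a_ke_k,\qquad \tilde a=\sum_ka_k\tilde e_k .
\]
When $N$ is given with a basis, a star denotes the corresponding coordinate functional, extended by $0$ on $H_K$. In this section $K=\mathbb N$ and $N$ has a basis consisting of chains; in particular $C$ is nilpotent. The section motivates the construction; the proofs of the theorems do not depend on it.

\subsection{How chains destroy separating vectors}\label{ssec:destroy}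
Let $N$ be spanned by two chains of length one, $Sg=a^{\mathrm{od}}$ and $Sg'=a^{\mathrm{ev}}$. For odd $k$, \eqref{eq:chain} gives $\omega_k=e_k^*+\lambda_k^{-1}a_kg^*=e_k^*+a_k^{-1}g^*$ and $\tilde\omega_k=\tilde e_k^*$. Since $\lambda_k=a_k^2$,
\[
\lambda_kP_k=(e+a_ke_k)\otimes(g^*+a_ke_k^*)+\lambda_k\,\tilde e_k\otimes\tilde e_k^*\ \longrightarrow\ e\otimes g^*
\]
in norm along odd $k$. Along even $k$ the limit is $e\otimes g'^*$. By Lemma~\ref{lem:Pk} both limits belong to $W(S)$. They have the same range, so this two-dimensional extension $S$ of $D_{\mathbb N}$ has no separating vector.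

Longer chains do the same after a different renormalization. Let $N$ be spanned by a chain $y_1,\dots,y_r$ attached at $a^{\mathrm{od}}$ and a chain of any length attached at $a^{\mathrm{ev}}$. The second chain does not contribute to $\omega_k$ for odd $k$, so along odd $k$
\[
\lambda_k^rP_k=(a_kv_k)\otimes\Big(\lambda_k^ra_k^{-1}e_k^*+\sum_{j=1}^r\lambda_k^{r-j}y_j^*\Big)+\lambda_k^r\,\tilde e_k\otimes\tilde e_k^*\ \longrightarrow\ e\otimes y_r^* .
\]
The same holds along even $k$ for the other chain, with the exponent $r$ replaced by its length.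

This is too easy. If $T$ already contains the chain at $a^{\mathrm{od}}$, then attaching a single vector $g'$ with $Sg'=a^{\mathrm{ev}}$ produces a one-dimensional extension without separating vector. To construct an operator which resists extensions of dimension up to $n$, we must make short chains harmless.

\subsection{A brake}\label{ssec:brake}
Here the vectors $\tilde e_k$ come in. Suppose that $N$ also contains a chain $h_1,h_2$ attached at $\tilde a$. Then $\tilde\omega_k(h_2)=\lambda_k^{-2}a_k$, so $\lambda_kP_k$ contains the term $\lambda_k^{-1}a_k\,\tilde e_k\otimes h_2^*=a_k^{-1}\,\tilde e_k\otimes h_2^*$, which is unbounded as $k\to\infty$. The renormalization needed for chains of length one is no longer available.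

In fact no other element of $W(S)$ can take its place. Let $v$ be a chain of length one attached at any $b=\sum_kb(k)e_k\in H_{\mathbb N}$. By \eqref{eq:fS} and \eqref{eq:poly},
\begin{align*}
f(S)v&=f_0v+f^{[1]}(D_{\mathbb N})b, & e^*(f(S)v)&=\sum_ka_kb(k)f^{[2]}(\lambda_k),\\
f(S)h_2&=f_0h_2+f_1h_1+f^{[2]}(D_{\mathbb N})\tilde a, & \tilde e_k^*(f(S)h_2)&=a_kf^{[2]}(\lambda_k).
\end{align*}
Hence $e^*(f(S)v)=\sum_kb(k)\,\tilde e_k^*(f(S)h_2)$. Since $(b(k))\in\ell^2$, both sides are WOT continuous in $f(S)$, and
\[
e^*(Av)=\sum_kb(k)\,\tilde e_k^*(Ah_2)\qquad(A\in W(S)).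
\]
If $A=e\otimes t$, the right side is $0$, so $t(v)=0$. The chain $h_1,h_2$ has disarmed all chains of length one, whatever $b$ is. This argument does not apply to chains of length two: the $e$-coordinate of $f(S)$ applied to their last vector involves $f^{[3]}(\lambda_k)$, whereas $f(S)h_2$ involves only $f^{[2]}(\lambda_k)$. We shall see in Section~\ref{sec:fail} that such chains remain dangerous.

\subsection{The count}\label{ssec:count}
Let $N=\mathrm{span}\{g_1,g_2,g_1',h_1,h_2\}$ with chains $g_1,g_2$ at $a^{\mathrm{od}}$, $g_1'$ at $a^{\mathrm{ev}}$ and $h_1,h_2$ at $\tilde a$. Which operators $e\otimes t$ can belong to $W(S)$? They commute with $S$ and $Se=0$, so $t\circ S=0$. This gives $t(g_1)=t(h_1)=0$, $t(\tilde e_k)=0$ and $t(e_k)=-a_k^{-1}t(e)$; as $t$ is bounded, $t(e)=0$ and $t(e_k)=0$. Next, $f(S)h_2$ has no $e$-coordinate, so $t(h_2)=0$. Finally $t(g_1')=0$ by the brake. So $t\in\mathbb Cg_2^*$, and every $x$ with $g_2^*(x)\ne0$ separates these operators. With the vector $g_2'$ completing a second chain of length two, the obstruction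 reappears (Section~\ref{sec:fail}).

This suggests that, besides the chain of length $2$ at $\tilde a$, it takes two chains of length $2$, that is, four dimensions, to destroy all separating vectors. If $g_1$ already belongs to $H$, three dimensions are missing; see Figure~\ref{fig}. For general $p$, two chains of length $p$, of total dimension $2p$, defeat a brake of length $p$ (Section~\ref{sec:fail}), while fewer than $2p$ dimensions cannot (Section~\ref{sec:key}). If $p-q$ of these dimensions are built into $T$, the remaining $p+q=n+1$ must come from the extension. This is Theorem~\ref{thm:A}.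

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\node[draw,dashed] (g2) at (0,2) {$g_2$};
\node (g1) at (2,2) {$g_1$};
\node (eo) at (4.6,2) {$e_k,\ k$ odd};
\node[draw,dashed] (gp2) at (0,1) {$g_2'$};
\node[draw,dashed] (gp1) at (2,1) {$g_1'$};
\node (ee) at (4.6,1) {$e_k,\ k$ even};
\node (e) at (7.2,1.5) {$e$};
\node (h2) at (0,0) {$h_2$};
\node (h1) at (2,0) {$h_1$};
\node (te) at (4.6,0) {$\tilde e_k,\ $all $k$};
\draw[->] (g2)--(g1);
\draw[->] (g1)--(eo);
\draw[->] (eo)--(e);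
\draw[->] (gp2)--(gp1);
\draw[->] (gp1)--(ee);
\draw[->] (ee)--(e);
\draw[->] (h2)--(h1);
\draw[->] (h1)--(te);
\end{tikzpicture}
\caption{The case $p=2$, $q=1$, $n=2$. Arrows show the action of the operator; those into or out of a family $e_k$ or $\tilde e_k$ carry the weights $a_k$. In addition, $e_k$ and $\tilde e_k$ are multiplied by $\lambda_k$. The operator $T$ acts on the closed span of the unboxed vectors. Adding the three boxed vectors gives the extension by $J_1\oplus J_2$ without separating vector. The bottom chain is the brake.}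
\label{fig}
\end{figure}

\section{The operator $T$ and an extension without separating vector}\label{sec:fail}

Let $p\ge1$, $0\le q\le p$, $n=p+q-1$, and put $m=p-q$. Let $H$ have orthonormal basis
\[
e;\quad e_k,\tilde e_k\ (k\ge1);\quad g_1,\dots,g_m;\quad h_1,\dots,h_p .
\]
Define $T$ by $T|_{H_{\mathbb N}}=D_{\mathbb N}$ and
\[
Tg_1=a^{\mathrm{od}},\quad Tg_j=g_{j-1}\ (2\le j\le m),\qquad Th_1=\tilde a,\quad Th_j=h_{j-1}\ (2\le j\le p);
\]
if $m=0$, there are no vectors $g_j$ in $H$. This is a diagonal operator plus a finite-rank operator, hence bounded.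

\begin{proposition}\label{prop:fail}
Some extension of $T$ by $J_q\oplus J_p$ has no separating vector.
\end{proposition}

\begin{proof}
Let $N'$ have orthonormal basis $g_{m+1},\dots,g_p,\ g_1',\dots,g_p'$, so that $\dim N'=q+p=n+1$. Extend $T$ to $S$ on $H\oplus N'$ by requiring that $g_1,\dots,g_p$ and $g'_1,\dots,g'_p$ be chains attached at $a^{\mathrm{od}}$ and $a^{\mathrm{ev}}$:
\[
Sg_1=a^{\mathrm{od}},\quad Sg_j=g_{j-1},\qquad Sg_1'=a^{\mathrm{ev}},\quad Sg_j'=g_{j-1}'\qquad(2\le j\le p).
\]
This agrees with $T$ on $H$. The compression of $S$ to $N'$ is $J_q\oplus J_p$: it acts on $g_{m+1},\dots,g_p$ as $J_q$, since $Sg_{m+1}\in H$ if $q\ge1$, and on $g_1',\dots,g_p'$ as $J_p$.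

The operator $S$ has data $(\mathbb N,N'',C,\beta)$, where $N''=\mathrm{span}\{g_j,g_j',h_j:1\le j\le p\}$ and $C$ is nilpotent. By \eqref{eq:chain},
\[
\omega_k=e_k^*+\sum_{j=1}^p\lambda_k^{-j}a_k\gamma_{k,j}^*,\qquad
\tilde\omega_k=\tilde e_k^*+\sum_{j=1}^p\lambda_k^{-j}a_kh_j^*,
\]
where $\gamma_{k,j}^*=g_j^*$ for $k$ odd and $\gamma_{k,j}^*=g_j'^*$ for $k$ even. Hence
\[
\lambda_k^pP_k=(a_kv_k)\otimes\Big(\lambda_k^pa_k^{-1}e_k^*+\sum_{j=1}^p\lambda_k^{p-j}\gamma_{k,j}^*\Big)
+\tilde e_k\otimes\Big(\lambda_k^p\tilde e_k^*+\sum_{j=1}^p\lambda_k^{p-j}a_kh_j^*\Big).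
\]
In the first term, $a_kv_k=e+a_ke_k\to e$. As $\lambda_k^pa_k^{-1}\le a_k\to0$ and $\lambda_k^{p-j}\to0$ for $j<p$, the functional tends in norm to $g_p^*$ along odd $k$ and to $g_p'^*$ along even $k$. The second term has norm at most $\lambda_k^p+pa_k\to0$. By Lemma~\ref{lem:Pk},
\[
e\otimes g_p^*\in W(S),\qquad e\otimes g_p'^*\in W(S).
\]
As shown in the introduction, $S$ has no separating vector.
\end{proof}

\section{Fewer than $2p$ dimensions cannot defeat a brake of length $p$}\label{sec:key}

\begin{proposition}\label{prop:key}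
Let $S$ have data $(K,N,C,\beta)$ with $K\subset\mathbb N$ and $C$ nilpotent. Let $p\ge1$, and suppose that $N$ contains linearly independent vectors $h_1,\dots,h_p$, with span $E$, which form a chain attached at $\sum_{k\in K}a_k\tilde e_k$. If $\dim N/E\le2p-1$, then $S$ has a separating vector.
\end{proposition}

The bound is sharp: the operator of Proposition~\ref{prop:fail} satisfies the other hypotheses, with $K=\mathbb N$ and $\dim N''/E=2p$.

\begin{proof}
We show first that the chain $h_1,\dots,h_p$ controls many $e$-coordinates, then that what is not controlled is at most one-dimensional modulo $CN$, and finally choose a vector.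

\smallskip
\emph{Step 1: the brake. If $v\in N$ and $C^{p-1}v\in E$, then there is a bounded functional $\Psi_v$ on $X$ with $\Psi_v(e)=0$ and}
\[
e^*(Av)=\Psi_v(Ah_p)\qquad(A\in W(S)).
\]
Both sides of this identity are WOT continuous in $A$, so it suffices to find $\Psi_v$ which works for all $A=f(S)$. Since $C^ih_p=h_{p-i}$ for $i<p$, $C^ph_p=0$, and $\beta(h_j)=0$ for $j\ge2$, only $i=p-1$ contributes to the sum in \eqref{eq:fS}, and
\begin{equation}\label{eq:hp}
f(S)h_p=\sum_{l=0}^{p-1}f_l\,h_{p-l}+\sum_{k\in K}a_kf^{[p]}(\lambda_k)\,\tilde e_k .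
\end{equation}
For $v$, \eqref{eq:fS} and \eqref{eq:poly} give
\begin{equation}\label{eq:ev}
e^*(f(S)v)=\sum_{i\ge0}\Big[f_{i+1}\,s(C^iv)+\sum_{k\in K}a_k\,b_{C^iv}(k)\,f^{[i+2]}(\lambda_k)\Big].
\end{equation}
The space $E$ is $C$-invariant and $\beta(E)\subset\overline{\mathrm{span}}\{\tilde e_k\}$, so $b$ and $s$ vanish on $E$. As $C^iv\in E$ for $i\ge p-1$, only $0\le i\le p-2$ contribute to \eqref{eq:ev}; if $p=1$, we can take $\Psi_v=0$. For these $i$, \eqref{eq:shift} applied to $f^{[i+2]}$ yields
\[
f^{[i+2]}(z)=\sum_{l=i+2}^{p-1}f_lz^{l-i-2}+z^{p-2-i}f^{[p]}(z).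
\]
Insert this in \eqref{eq:ev}. The result is a fixed linear combination of $f_1,\dots,f_{p-1}$, whose coefficients are formed from the numbers $s(C^iv)$ and the convergent sums $\sum_ka_kb_{C^iv}(k)\lambda_k^{l-i-2}$, plus
\[
\sum_{i=0}^{p-2}\ \sum_{k\in K}b_{C^iv}(k)\lambda_k^{p-2-i}\cdot a_kf^{[p]}(\lambda_k).
\]
By \eqref{eq:hp}, the numbers $f_l$ with $l<p$ are read off from the $N$-component of $f(S)h_p$ by linear functionals on $N$, because the $h_j$ are linearly independent. The numbers $a_kf^{[p]}(\lambda_k)$ are the $\tilde e_k$-coordinates of $f(S)h_p$, and they are paired with sequences in $\ell^2$. So \eqref{eq:ev} is a bounded functional of $f(S)h_p$, independent of $f$, which involves only the $N$-component and the $\tilde e_k$-coordinates. This is the required $\Psi_v$.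

\smallskip
\emph{Step 2: the count. The space}
\[
R:=CN+\{v\in N:C^{p-1}v\in E\}
\]
\emph{has codimension at most $1$ in $N$.} Let $Q=N/E$ and let $C_Q$ be the nilpotent operator induced by $C$. As $E\subset R$, the codimension of $R$ equals $\dim Q/(C_QQ+\ker C_Q^{p-1})$. Decompose $Q$ into Jordan blocks, and let $Y$ be a block of size $r$. If $r\le p-1$, then $Y\subset\ker C_Q^{p-1}$. If $r\ge p$, then $\ker C_Q^{p-1}\cap Y=C_Q^{\,r-p+1}Y\subset C_QY$, and $C_QY$ has codimension $1$ in $Y$. So the codimension of $R$ is the number of blocks of size at least $p$. Two such blocks would require $\dim Q\ge2p$.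

\smallskip
\emph{Step 3: the choice of the vector.} Let $d\ge1$ be the nilpotency index of $C$. A vector space is not the union of two proper subspaces, so there is $u\in N$ with $C^{d-1}u\ne0$ and, if $R\ne N$, also $u\notin R$. With $\omega_k$ as in Lemma~\ref{lem:omega}, let $\eta=\sum_{k\in K}\eta_ke_k$, where $\eta_k=2^{-k}$ if $\omega_k(u)=0$ and $\eta_k=0$ otherwise. Then $x:=\eta+u$ satisfies
\[
\omega_k(x)=\eta_k+\omega_k(u)\ne0\qquad(k\in K).
\]
We claim that $x$ is separating for $W(S)$. Let $A\in W(S)$ with $Ax=0$, and let $f_\iota(S)\to A$ in WOT with polynomials $f_\iota$.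

\emph{The $N$-components vanish.} The space $H_K$ is invariant, so the compressions $f_\iota(C)$ to $N$ converge to the compression $Z$ of $A$. The polynomials in $C$ form a closed subspace of $B(N)$, so $Z=\sum_{i<d}\zeta_iC^i$ for some $\zeta_i\in\mathbb C$. Moreover $Zu=0$, because $Zu$ is the $N$-component of $Ax$. If $Z\ne0$, then $Z=C^r g(C)$ with $r\le d-1$ and a polynomial $g$ with $g(0)\ne0$, so that $g(C)$ is invertible; then $C^ru=0$, contradicting $C^{d-1}u\ne0$. Hence $Z=0$.

\emph{$A$ vanishes on $H_K$.} We have $f_\iota(S)e=f_\iota(0)e$ and $f_\iota(C)h_1=f_\iota(0)h_1$. As $Zh_1=0$, $f_\iota(0)\to0$ and so $Ae=0$. Let $k\in K$. From $f_\iota(S)v_k=f_\iota(\lambda_k)v_k$ we see that $\alpha_k:=\lim_\iota f_\iota(\lambda_k)$ exists and $Av_k=\alpha_kv_k$; likewise $A\tilde e_k=\alpha_k\tilde e_k$. By Lemma~\ref{lem:omega}, $\omega_k\circ f_\iota(S)=f_\iota(\lambda_k)\omega_k$ and the same for $\tilde\omega_k$, so in the limit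
\begin{equation}\label{eq:alpha}
\omega_k(Ay)=\alpha_k\omega_k(y),\qquad\tilde\omega_k(Ay)=\alpha_k\tilde\omega_k(y)\qquad(y\in X).
\end{equation}
For $y=x$ this gives $\alpha_k\omega_k(x)=0$, so $\alpha_k=0$ for all $k\in K$. Hence $A\tilde e_k=0$ and $Ae_k=Av_k-a_k^{-1}Ae=0$. Thus $A|_{H_K}=0$.

\emph{$A$ maps $N$ into $\mathbb Ce$.} Let $v\in N$. Then $Av\in H_K$, as $Z=0$, and \eqref{eq:alpha} with $\alpha_k=0$ shows that its $e_k$- and $\tilde e_k$-coordinates vanish. So $Av=t(v)e$ with a linear functional $t$ on $N$.

\emph{$t$ vanishes.} First, $A\beta(v)=0$ gives $t(Cv)e=ACv=ASv=SAv=t(v)Se=0$, so $t=0$ on $CN$. If $C^{p-1}v\in E$, then Step~1 gives $t(v)=\Psi_v(Ah_p)=t(h_p)\Psi_v(e)=0$. So $t=0$ on $R$. Moreover $t(u)e=Au=Ax-A\eta=0$. If $R=N$, then $t=0$ already; otherwise $N=R\dotplus\mathbb Cu$ by Step~2 and the choice of $u$, and again $t=0$. Therefore $A=0$.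
\end{proof}

\section{$T$ has property $(S_n)$}\label{sec:Sn}

\begin{proposition}\label{prop:Sn}
The operator $T$ of Section~\ref{sec:fail} has property $(S_n)$.
\end{proposition}

\begin{proof}
Let $S$ on $H\oplus N_1$ be an extension of $T$ with $\dim N_1=n$. Put $N=\mathrm{span}\{g_j,h_j\}\oplus N_1$. Then $H\oplus N_1=H_{\mathbb N}\oplus N$, and $S$ has data $(\mathbb N,N,C,\beta)$ with some $C\in B(N)$. The vectors $h_1,\dots,h_p$ form a chain attached at $\tilde a$, and with $E=\mathrm{span}\{h_j\}$,
\[
\dim N/E=m+n=(p-q)+(p+q-1)=2p-1 .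
\]
If $C$ is nilpotent, Proposition~\ref{prop:key} applies directly. In general we split off the nonzero spectrum of $C$. This is delicate only because an eigenvalue of $C$ may coincide with some $\lambda_k$; then the corresponding eigenvectors of $D_{\mathbb N}$ have to be split off as well.

Let $F$ be the set of nonzero eigenvalues of $C$. Write $N=N_0\dotplus N_F$ and $C=C_0\oplus C_F$, where $N_0=\ker C^{\dim N}$ and $N_F$ is the sum of the generalized eigenspaces for eigenvalues in $F$. So $C_0$ is nilpotent, and $E\subset N_0$. Let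
\[
K=\{k:\lambda_k\notin F\},\qquad V_F=\mathrm{span}\{v_k,\tilde e_k:k\notin K\}.
\]
The set $\mathbb N\setminus K$ is finite. Since $v_k-e_k\in\mathbb Ce$, we have $H_{\mathbb N}=H_K\dotplus V_F$. Both summands are $D_{\mathbb N}$-invariant; the restrictions are $D_K$ and a diagonalizable operator $D_F$ with eigenvalues in $F$. Let $\beta=\beta_K+\beta_F$ be the corresponding decomposition of $\beta$. Replacing $e_k$ by $v_k-a_k^{-1}e$ for $k\notin K$, we find
\[
\beta_K(v)=\sum_{k\in K}\big(b_v(k)e_k+\tilde b_v(k)\tilde e_k\big)+\Big(s(v)-\sum_{k\notin K}a_k^{-1}b_v(k)\Big)e .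
\]
As $b_v=0$ and $s(v)=0$ for $v\in E$, this yields
\begin{equation}\label{eq:betaK}
\beta_K(h_1)=\sum_{k\in K}a_k\tilde e_k,\qquad \beta_K(h_j)=0\quad(2\le j\le p).
\end{equation}

\emph{Removing the couplings between $H_K\dotplus N_0$ and $V_F\dotplus N_F$.} We look for linear maps $X_0:N_0\to V_F$ and $Y:N_F\to H_K$ with
\begin{equation}\label{eq:sylv}
D_FX_0-X_0C_0=-\beta_F|_{N_0},\qquad D_KY-YC_F=-\beta_K|_{N_F}.
\end{equation}
Since $0\notin F$, $D_F$ is invertible, and the first equation is solved by the finite sum $X_0=-\sum_{i\ge0}D_F^{-i-1}\beta_FC_0^i$ (on $N_0$): then $D_FX_0-X_0C_0$ telescopes to $-\beta_F|_{N_0}$. For the second, choose a basis $w_1,\dots,w_r$ of $N_F$ with $C_Fw_i=\mu_iw_i+\sum_{j<i}c_{ji}w_j$ and $\mu_i\in F$. By \eqref{eq:spec} and the choice of $K$, $D_K-\mu_i$ is invertible, and we can define recursively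
\[
Yw_i=(D_K-\mu_i)^{-1}\Big(\sum_{j<i}c_{ji}Yw_j-\beta_K(w_i)\Big).
\]

Let $G$ be the identity on $H_{\mathbb N}$, $I+X_0$ on $N_0$ and $I+Y$ on $N_F$. Since $(G-I)^2=0$, $G$ is invertible. For $v\in N_0$ and $w\in N_F$, \eqref{eq:sylv} gives
\begin{align*}
SGv&=C_0v+\beta_K(v)+\beta_F(v)+D_FX_0v=C_0v+X_0C_0v+\beta_K(v)=G\big(C_0v+\beta_K(v)\big),\\
SGw&=C_Fw+\beta_K(w)+\beta_F(w)+D_KYw=C_Fw+YC_Fw+\beta_F(w)=G\big(C_Fw+\beta_F(w)\big).
\end{align*}
On $H_{\mathbb N}$ the operator $S':=G^{-1}SG$ equals $D_{\mathbb N}$. Hence $H_K\dotplus N_0$ and $V_F\dotplus N_F$ are $S'$-invariant. The restriction of $S'$ to $H_K\dotplus N_0$ has data $(K,N_0,C_0,\beta_K|_{N_0})$ with $C_0$ nilpotent. By \eqref{eq:betaK}, $h_1,\dots,h_p$ form a chain attached at $\sum_{k\in K}a_k\tilde e_k$, and $\dim N_0/E\le\dim N/E=2p-1$. So this restriction has a separating vector by Proposition~\ref{prop:key}. The space $V_F\dotplus N_F$ is finite-dimensional, so the other restriction has a separating vector by Lemma~\ref{lem:facts}(b). By Lemma~\ref{lem:facts}(c) $S'$ has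 a separating vector, and by (d) so does $S$.
\end{proof}

\section{Conclusions}\label{sec:concl}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:answer}]
Theorem~\ref{thm:A} is the combination of Propositions~\ref{prop:fail} and \ref{prop:Sn}. By Proposition~\ref{prop:mono}, its operator $T$ has $(S_j)$ for $j\le n$. Since $T$ fails $(S_{n+1})$, the same proposition shows that it fails $(S_j)$ for all $j>n$. Taking $p=n+1$ and $q=0$ we obtain Corollary~\ref{cor:answer}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]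
If $\dim\ker(C-\lambda)\ge3$, this is Theorem~\ref{thm:B}. Let $\dim\ker(C-\lambda)\le2$. Then $C-\lambda$ is nilpotent with at most two Jordan blocks, so $C-\lambda=V(J_q\oplus J_p)V^{-1}$ with $p\ge q\ge0$, $p\ge1$, $p+q=n+1$ and $V$ invertible. Let $T$ be the operator of Theorem~\ref{thm:A} for these $p,q$, and let $S$ be an extension of $T$ by $J_q\oplus J_p$ without separating vector. The extensions of $T+\lambda$ are the operators $S_1+\lambda$ with $S_1$ an extension of $T$. Since $W(A+\lambda)=W(A)$ for every operator $A$, it follows that $T+\lambda$ has $(S_n)$ and that $S+\lambda$ has no separating vector. Conjugating $S+\lambda$ by $I\oplus V$ gives an extension of $T+\lambda$ by $C$; by Lemma~\ref{lem:facts}(d) it has no separating vector.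
\end{proof}

\begin{thebibliography}{9}
\bibitem{SV} \emph{Separating Vectors For Operators}, \url{http://ams.org/journals/proc/2007-135-03/S0002-9939-06-08486-3/S0002-9939-06-08486-3.pdf}.
\end{thebibliography}

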